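# A Lipschitz domain on which the magnetic dipole operator has spectral radius larger than one half

## 1. Smooth boundaries: energy and compactness

**The setting.** Let $\Omega\subset\mathbf R^3$ be a bounded Lipschitz domain: near each boundary point, after a rotation, $\Omega$ is the region on one side of the graph of a Lipschitz function. Let $n$ be the outward unit normal and $d\sigma$ the surface measure. We say that $\Omega$ has *trivial topology* if $\Omega$ is simply connected and $\partial\Omega$ is connected, so that all Betti numbers of $\Omega$ and of $\mathbf R^3\setminus\overline\Omega$ vanish. The consequence that we use is that a smooth curl-free field on $\Omega$, or on $\mathbf R^3\setminus\overline\Omega$, is a gradient. All function spaces are complex; by Gelfand's formula complexification does not change a spectral radius.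

The surface divergence of a tangential field $f\in L^2$ is defined weakly: $\int_{\partial\Omega}\varphi\operatorname{Div}f\,d\sigma=-\int_{\partial\Omega}f\cdot\nabla_{\rm tan}\varphi\,d\sigma$ for all $\varphi\in H^1(\partial\Omega)$. We consider
$$L^2_{\rm tan}=\{f\in L^2(\partial\Omega)^3: n\cdot f=0\},\quad L^{2,\rm Div}_{\rm tan}=\{f\in L^2_{\rm tan}:\operatorname{Div}f\in L^2\},\quad L^{2,0}_{\rm tan}=\{f\in L^2_{\rm tan}:\operatorname{Div}f=0\},$$
the middle one with norm $\|f\|_{L^2}+\|\operatorname{Div}f\|_{L^2}$ and the other two with the $L^2$ norm. With $\Phi_0(X)=-\frac1{4\pi|X|}$, so that $\Delta\Phi_0=\delta$, the magnetic dipole operator is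
$$M_0f(X)=\mathrm{p.v.}\int_{\partial\Omega}n(X)\times\operatorname{curl}_X\big(\Phi_0(X-Y)f(Y)\big)\,d\sigma(Y).$$
It is bounded on each of the three spaces. Write $\sigma(T;X)$ and $r(T;X)$ for the spectrum and spectral radius of $T$ on $X$. The essential spectrum is $\{\lambda:T-\lambda\text{ is not Fredholm}\}$.

The paper "Vector Potential Theory on Nonsmooth Domains in $\mathbf R^3$ and Applications to Electromagnetic Scattering" (doi:10.1007/bf02649132) asks whether $r(M_0)<\frac12$ on these spaces for every Lipschitz domain. For convex $\Omega$ it is known that $r(M_0;L^{2,\rm Div}_{\rm tan})<\frac12$, and then $(\pm\frac12I+M_0)^{-1}$ is given by a convergent Neumann series. Trivial topology is assumed because a solid torus, for instance, produces purely topological eigenvalues $\pm\frac12$.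

**Facts used throughout.** Put $\mathcal Sf=\int_{\partial\Omega}\Phi_0(\cdot-Y)f(Y)\,d\sigma(Y)$ (also componentwise on vectors), $S=\mathcal S|_{\partial\Omega}$, $\mathcal Dw=\int_{\partial\Omega}\partial_{n(Y)}\Phi_0(\cdot-Y)w(Y)\,d\sigma(Y)$. Let $K$ be the principal value double layer on $\partial\Omega$ and $K^*$ its transpose, $K^*f(X)=\mathrm{p.v.}\int\partial_{n(X)}\Phi_0(X-Y)f(Y)\,d\sigma(Y)$. Put $L^2_0=\{f\in L^2(\partial\Omega):\int f=0\}$. For a function $v$ off $\partial\Omega$, $N(v)(X)$ is the supremum of $|v|$ over a nontangential approach region at $X\in\partial\Omega$.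

**(P1)** (Coifman–McIntosh–Meyer; Verchota, J. Funct. Anal. 59 (1984); $\partial\Omega$ connected.) For $f\in L^2$, $N(\nabla\mathcal Sf)\in L^2$, and a.e. nontangentially
$$\partial_j\mathcal Sf|_{\rm ext/int}=\pm\tfrac12n_jf+\mathrm{p.v.}\!\int\partial_j\Phi_0(\cdot-Y)f(Y)\,d\sigma(Y).$$
So $\partial_n\mathcal Sf|_{\rm ext/int}=(\pm\frac12+K^*)f$, and $\mathcal Dw|_{\rm int/ext}=(\pm\frac12+K)w$. The map $S:L^2\to H^1(\partial\Omega)$ is an isomorphism, $KS=SK^*$, $K1=\frac12$. The operator $-\frac12+K^*$ on $L^2$ has range $L^2_0$ and kernel $\mathbf C\,S^{-1}1$, with $\int S^{-1}1\ne0$. If $N(\nabla v)\in L^2$ and $\nabla v$ has nontangential limits a.e., then $v|_{\partial\Omega}\in H^1(\partial\Omega)$ and $\nabla_{\rm tan}(v|_{\partial\Omega})$ is the tangential part of $\nabla v|_{\partial\Omega}$.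

**(P2)** (Costabel, SIAM J. Math. Anal. 19 (1988).) $K^*$ extends boundedly to $H^{-1/2}(\partial\Omega)$, $\mathcal S$ maps $H^{-1/2}(\partial\Omega)$ to $H^1_{loc}(\mathbf R^3)$, and $\partial_n\mathcal Sf|_{\rm ext/int}=(\pm\frac12+K^*)f$ as weak conormal derivatives, that is, normal derivatives defined through Green's formula.

**(P3)** The analytic Fredholm theorem; boundary points of a spectrum are approximate eigenvalues.

We also use the divergence theorem $\int_\Omega\operatorname{div}F=\int_{\partial\Omega}n\cdot F$ for fields smooth in $\Omega$ with $N(F)\in L^1(\partial\Omega)$, nontangential limits a.e., and $\operatorname{div}F\in L^1(\Omega)$.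

From (P1), the limits of $\operatorname{curl}\mathcal Sf$ on the two sides differ from the principal value by $\pm\frac12n\times f$. For tangential $f$ we have $n\times(n\times f)=-f$, so
$$n\times\operatorname{curl}\mathcal Sf|_{\rm int/ext}=(\pm\tfrac12+M_0)f,\qquad n\cdot\operatorname{curl}\mathcal Sf|_{\rm int}=n\cdot\operatorname{curl}\mathcal Sf|_{\rm ext}.\tag{1.1}$$
Also, off $\partial\Omega$, $\operatorname{div}\mathcal Sf=-\int\nabla_Y[\Phi_0(X-Y)]\cdot f(Y)\,d\sigma=\mathcal S(\operatorname{Div}f)$, and therefore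
$$\operatorname{curl}\operatorname{curl}\mathcal Sf=\nabla\operatorname{div}\mathcal Sf-\Delta\mathcal Sf=\nabla\mathcal S(\operatorname{Div}f)\quad\text{off }\partial\Omega.\tag{1.2}$$

**Proposition 1.** If $\partial\Omega$ is of class $C^2$ and $\Omega$ has trivial topology, then $r(M_0;L^{2,0}_{\rm tan})<\frac12$.

*Proof.* **Compactness.** This step turns spectrum into eigenvalues. The kernel applied to $f(Y)$ is
$$n(X)\times(\nabla\Phi_0\times f(Y))=\nabla\Phi_0\,\big(n(X)\cdot f(Y)\big)-f(Y)\,\big(n(X)\cdot\nabla\Phi_0\big),\qquad\nabla\Phi_0=\nabla\Phi_0(X-Y).$$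
Since $n(Y)\cdot f(Y)=0$, we have $|n(X)\cdot f(Y)|\le|n(X)-n(Y)||f(Y)|\le C|X-Y||f(Y)|$, and $|n(X)\cdot(X-Y)|\le C|X-Y|^2$ on a $C^2$ surface. So the kernel is $O(|X-Y|^{-1})$. Cutting it off to $|X-Y|>\epsilon$ leaves a Hilbert–Schmidt operator; the remainder has norm $O(\epsilon)$ by Schur's test. Hence $M_0$ is compact, and every nonzero spectral point on $L^{2,0}_{\rm tan}$ is an eigenvalue, with $0$ the only possible accumulation point.

**Energy.** This step locates the eigenvalues. Let $M_0f=\lambda f$, $0\ne f\in L^{2,0}_{\rm tan}$. Put $A=\mathcal Sf$, $E=\operatorname{curl}A$. By (1.2), $\operatorname{curl}E=0$ off $\partial\Omega$, so $\operatorname{div}(A\times\overline E)=|E|^2$. The kernel bound $|\Phi_0|\le C|X-Y|^{-1}$ gives $N(A)\in L^2$, so the divergence theorem applies in $\Omega$. It applies outside as well, since $A=O(r^{-1})$, $E=O(r^{-2})$. As $n\cdot(A\times\overline E)=-A\cdot\overline{n\times E}$, (1.1) gives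
$$e_i:=\int_\Omega|E|^2=-(\tfrac12+\bar\lambda)\int_{\partial\Omega}A\cdot\bar f,\qquad e_e:=\int_{\mathbf R^3\setminus\overline\Omega}|E|^2=-(\tfrac12-\bar\lambda)\int_{\partial\Omega}A\cdot\bar f.$$
Adding, $-\int A\cdot\bar f=e_i+e_e$. If this vanished, $E$ would vanish on both sides and $f=n\times E_{\rm int}-n\times E_{\rm ext}=0$. So
$$\lambda=\frac{e_i-e_e}{2(e_i+e_e)}\in[-\tfrac12,\tfrac12].\tag{1.3}$$

**The endpoints.** If $\lambda=\frac12$, then $E=0$ outside. Inside, $E=\nabla v$ by trivial topology, $v$ is harmonic, and by (1.1) $\partial_nv=n\cdot E_{\rm ext}=0$. So $\int_\Omega\nabla v\cdot\nabla\varphi=0$ for smooth $\varphi$, hence for $\varphi=\bar v\in H^1(\Omega)$, and $E=0$. If $\lambda=-\frac12$, then $E=0$ inside and $E=\nabla v$ outside, with $\partial_nv=0$. Since $E=O(r^{-2})$ we may normalize $v=O(r^{-1})$. Let $\eta_\rho$ be smooth cutoffs, $\eta_\rho=1$ for $r<\rho$ and $\eta_\rho=0$ for $r>2\rho$. Testing with $\eta_\rho\bar v$ gives $\int\eta_\rho|\nabla v|^2=O(\rho^{-1})$, so $E=0$.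 In both cases $f=0$, a contradiction. Hence every eigenvalue satisfies $|\lambda|<\frac12$, and by compactness the largest modulus is $<\frac12$. $\square$

**What changes for a Lipschitz boundary.** The steps "Energy" and "The endpoints" used only (P1) and trivial topology. So on *every* Lipschitz domain with trivial topology
$$M_0\text{ has no eigenvalue }\lambda\text{ with }|\lambda|\ge\tfrac12\text{ on }L^{2,0}_{\rm tan}.\tag{1.4}$$
What is lost is compactness: for Lipschitz $\partial\Omega$ the bound $O(|X-Y|^{-1})$ is not available, and a spectral point need not be an eigenvalue. By (1.4), a point of $\sigma(M_0;L^{2,0}_{\rm tan})$ outside the closed disc can only come from $\lambda-M_0$ being injective and not onto. We shall see that this happens.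

**Theorem A.** There is a bounded Lipschitz domain $\Omega$ with trivial topology and a nonempty open set $O\subset\{|\lambda|>\frac12\}$ such that $O\subset\sigma(M_0;L^{2,0}_{\rm tan})$ and $O\subset\sigma(K^*;L^2_0)$. On each of the three spaces the spectral radius, and even the essential spectral radius, of $M_0$ is $>\frac12$.

**Theorem B.** For every bounded Lipschitz domain with trivial topology,
$$r(M_0;L^{2,\rm Div}_{\rm tan})=r(M_0;L^{2,0}_{\rm tan})=r(M_0;L^2_{\rm tan})=r(K^*;L^2_0).$$

So the answer to the question is no, for each of the three spaces. Theorem B also shows that the inequality $r(M_0)<\frac12$ is the same statement on all three, so Proposition 1 holds on all of them.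

## 2. From tangential fields to the scalar operator $K^*$

We use one algebraic fact. Let $Y$ be a closed $T$-invariant subspace of $X$. If $\lambda-T$ is invertible on two of $Y$, $X$, $X/Y$, it is invertible on the third (the five lemma). In particular
$$\sigma(T;X)\subset\sigma(T;Y)\cup\sigma(T;X/Y).\tag{2.1}$$

Let $Z=\{n\times\nabla_{\rm tan}w:w\in H^1(\partial\Omega)\}$. Then $Z\subset L^{2,0}_{\rm tan}$: for smooth $w,\varphi$ on $\mathbf R^3$,
$$\int_{\partial\Omega}(n\times\nabla w)\cdot\nabla\varphi=\int_{\partial\Omega}n\cdot(\nabla w\times\nabla\varphi)=\int_\Omega\operatorname{div}(\nabla w\times\nabla\varphi)=0,$$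
and restrictions of smooth functions are dense in $H^1(\partial\Omega)$. With $\nabla\varphi$ replaced by a constant vector, the same computation gives $\int_{\partial\Omega}n\times\nabla_{\rm tan}w=0$. Since $|n\times\nabla_{\rm tan}w|=|\nabla_{\rm tan}w|$ and $\partial\Omega$ is connected, Poincaré's inequality shows that $w\mapsto n\times\nabla_{\rm tan}w$ is an isomorphism $H^1(\partial\Omega)/\mathbf C\to Z$, and that $Z$ is closed.

**Lemma 1.** $M_0(n\times\nabla_{\rm tan}w)=n\times\nabla_{\rm tan}(Kw)$. So $M_0|_Z$ is similar to $K$ on $H^1(\partial\Omega)/\mathbf C$, and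
$$\sigma(M_0;Z)\setminus\{\tfrac12\}=\sigma(K^*;L^2)\setminus\{\tfrac12\}=\sigma(K^*;L^2_0)\setminus\{\tfrac12\}.$$

*Proof.* **The formula.** We compute $\nabla\mathcal Dw$ in two ways. Since $\partial_{n(Y)}[\Phi_0(X-Y)]=-n(Y)\cdot(\nabla\Phi_0)(X-Y)$, we have $\mathcal Dw=-\operatorname{div}\mathcal S(nw)$, so off $\partial\Omega$, $\nabla\mathcal Dw=-\operatorname{curl}\operatorname{curl}\mathcal S(nw)$. Next,
$$\operatorname{curl}\mathcal S(nw)=\int n\times\nabla_Y[\Phi_0(X-Y)]\,w\,d\sigma=-\mathcal S(n\times\nabla_{\rm tan}w),$$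
because $\int n\times\nabla_{\rm tan}(\Phi_0(X-\cdot)w)=0$. With $g=n\times\nabla_{\rm tan}w$ this says $\nabla\mathcal Dw=\operatorname{curl}\mathcal Sg$. The interior trace of $\mathcal Dw$ is $(\frac12+K)w$; by (P1) the left side contributes $n\times\nabla_{\rm tan}(\frac12+K)w$, and by (1.1) the right side contributes $(\frac12+M_0)g$. Cancel the halves.

**The spectra.** Let $\lambda\ne\frac12$. On the constants $K$ is $\frac12$, so by the algebraic fact $\lambda-K$ is invertible on $H^1/\mathbf C$ iff on $H^1$. Since $KS=SK^*$ with $S:L^2\to H^1$ an isomorphism, this holds iff $\lambda-K^*$ is invertible on $L^2$. Finally $\int(-\frac12+K^*)f=0$, so $K^*$ preserves $L^2_0$ and acts on $L^2/L^2_0$ as $\frac12$. So the last condition holds iff $\lambda-K^*$ is invertible on $L^2_0$. $\square$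

**The unit ball by hand.** Take $w=x_3$ on the unit sphere. Then $\mathcal Dw$ is $\alpha x_3$ inside and $\beta x_3r^{-3}$ outside; its jump is $\alpha-\beta=1$ and its normal derivative is continuous, $\alpha=-2\beta$. So $\alpha=\frac23=\frac12+\frac16$, $Kx_3=\frac16x_3$, and Lemma 1 gives $M_0(n\times e_3)=\frac16\,n\times e_3$. For a spherical harmonic $Y_\ell$, $\mathcal SY_\ell=-\frac1{2\ell+1}r^{\ell}Y_\ell$ inside and $-\frac1{2\ell+1}r^{-\ell-1}Y_\ell$ outside. The exterior normal derivative is $\frac{\ell+1}{2\ell+1}Y_\ell=(\frac12+K^*)Y_\ell$, so $K^*Y_\ell=\frac1{2(2\ell+1)}Y_\ell$. Hence $r(K^*;L^2_0)=\frac16$, and by Theorem B $r(M_0)=\frac16$ on all three spaces.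

**Lemma 2.** If $r(M_0;Z)>\frac12$, then $M_0$ has spectral radius $\ge r(M_0;Z)>\frac12$ on all three spaces.

*Proof.* Choose $\lambda_1\in\sigma(M_0;Z)$ with $|\lambda_1|=r(M_0;Z)$. It is a boundary point of the spectrum, so by (P3) there are $g_j\in Z$ with $\|g_j\|_{L^2}=1$ and $(M_0-\lambda_1)g_j\to0$. On $Z$ the three norms coincide because $\operatorname{Div}=0$ there. So $M_0-\lambda_1$ is not bounded below on any of the spaces. $\square$

**Proof of Theorem B.** **Step (a): $Z=L^{2,0}_{\rm tan}$, with full equality of spectra.** Let $f\in L^{2,0}_{\rm tan}$. By (1.2), $\operatorname{curl}\mathcal Sf$ is curl-free off $\partial\Omega$. By trivial topology it equals $\nabla v_i$ in $\Omega$ and $\nabla v_e$ outside, with traces in $H^1(\partial\Omega)$ by (P1). Subtracting the two identities in (1.1), $f=n\times\nabla_{\rm tan}(v_i-v_e)\in Z$.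

So by Lemma 1 $\sigma(M_0;L^{2,0}_{\rm tan})=\sigma(K;H^1/\mathbf C)$ agrees with $\sigma(K^*;L^2_0)$ off $\frac12$. We show that $\frac12$ is in neither. By (P1), $K^*-\frac12$ has range $L^2_0$ and kernel $\mathbf CS^{-1}1$, and $L^2=L^2_0\oplus\mathbf CS^{-1}1$ since $\int S^{-1}1\ne0$. Therefore $K^*-\frac12$ maps $L^2_0$ bijectively onto $L^2_0$. On $L^2/\mathbf CS^{-1}1$ it is onto, since $L^2_0$ projects onto this quotient. It is injective there, since $(K^*-\frac12)f\in\mathbf CS^{-1}1\cap L^2_0=0$ forces $f\in\mathbf CS^{-1}1$. Through $S$ this quotient is $H^1/\mathbf C$ and $K^*$ becomes $K$. Put $r_0=r(K^*;L^2_0)=r(K;H^1/\mathbf C)=r(M_0;L^{2,0}_{\rm tan})$.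

**Step (b): $\operatorname{Div}M_0=-K^*\operatorname{Div}$ on $L^{2,\rm Div}_{\rm tan}$.** This describes $M_0$ modulo $L^{2,0}_{\rm tan}$. Let $E=\operatorname{curl}\mathcal Sf$ in $\Omega$; by (1.2) $\operatorname{curl}E=\nabla\mathcal S(\operatorname{Div}f)$. Both $N(E)$ and $N(\operatorname{curl}E)$ are in $L^2$. For smooth $\varphi$,
$$\int_{\partial\Omega}(n\times E)\cdot\nabla\varphi=\int_\Omega\operatorname{div}(E\times\nabla\varphi)=\int_\Omega\operatorname{curl}E\cdot\nabla\varphi=\int_{\partial\Omega}\varphi\,n\cdot\operatorname{curl}E.$$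
Hence $\operatorname{Div}(n\times E)=-n\cdot\operatorname{curl}E$. By (1.1) and (P1) this reads $\operatorname{Div}(\frac12+M_0)f=-(-\frac12+K^*)\operatorname{Div}f$, which is the claim.

**Step (c): the quotients.** By Lax–Milgram on $H^1(\partial\Omega)/\mathbf C$, the equation $\operatorname{Div}\nabla_{\rm tan}w=h$ is solvable for every $h$ in $H^{-1}_0:=(H^1(\partial\Omega)/\mathbf C)^*$, with $w$ depending continuously on $h$. So $\operatorname{Div}$ maps $L^{2,\rm Div}_{\rm tan}$ onto $L^2_0$ and $L^2_{\rm tan}$ onto $H^{-1}_0$, with kernel $L^{2,0}_{\rm tan}$ in both cases. Moreover $L^{2,\rm Div}_{\rm tan}$ is dense in $L^2_{\rm tan}$: write $f=f_0+\nabla_{\rm tan}w$ with $f_0\in L^{2,0}_{\rm tan}$, approximate $\operatorname{Div}f$ in $H_0^{-1}$ by elements of $L^2_0$ (which are dense, because only constants in $H^1$ are annihilated by $L^2_0$), and solve for the gradients.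

By (b), $M_0$ on $L^{2,\rm Div}_{\rm tan}/L^{2,0}_{\rm tan}$ is similar to $-K^*$ on $L^2_0$. On $L^2_{\rm tan}/L^{2,0}_{\rm tan}$ it is similar to minus the transpose of $K$ on $H^1/\mathbf C$: this transpose extends $K^*|_{L^2_0}$, both sides of (b) are continuous from $L^2_{\rm tan}$ to $H^{-1}_0$, and they agree on a dense set. Both quotient operators have spectral radius $r_0$ by (a). By (2.1) the spectral radius on $L^{2,\rm Div}_{\rm tan}$ and on $L^2_{\rm tan}$ is $\le r_0$. The argument of Lemma 2, with $r_0$ in place of $r(M_0;Z)$, gives $\ge r_0$. $\blacksquare$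

What remains is Theorem A. By Lemmas 1 and 2 we need $\Omega$ and $\lambda\in\sigma(K^*;L^2)$ with $|\lambda|>\frac12$.

## 3. Spectrum from a singularity that is not square integrable

For $|\lambda|>\frac12$ we look for a function $G\in L^2(\partial\Omega)$ and a density $f$ in the larger space $H^{-1/2}(\partial\Omega)$, where energies are finite, with $(K^*-\lambda)f=G$ and $f\notin L^2$. If $K^*-\lambda$ is injective on $H^{-1/2}$, then no other solution exists and $K^*-\lambda$ is not onto $L^2$. Such an $f$ can be produced from a solution of a transmission problem with a suitable point singularity.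

**Notation.** $x=(x',z)$, polar coordinates $(\rho,\varphi)$ for $x'$, $r=|x|$, $y=z/\rho$. Fix $\Lambda>0$ and $q=e^\Lambda$.

**Definition.** $\mathcal C(\nu)$ is the set of measurable $A:\mathbf R^3\to\mathbf C^{3\times3}$ with $A(qx)=A(x)$, $|A|\le\nu^{-1}$ and $\operatorname{Re}(e^{-i\pi/4}A\xi\cdot\bar\xi)\ge\nu|\xi|^2$. A number $s\in\mathbf C$ is an **exponent** of $A$ if there is $0\not\equiv u\in H^1_{loc}(\mathbf R^3\setminus0)$ with $\operatorname{div}A\nabla u=0$ in $\mathbf R^3\setminus0$ and $u(qx)=q^su(x)$. Put $\Sigma=\{-\frac12<\operatorname{Re}s<0\}$.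

*Example.* For $A=I$, expand $u$ in spherical harmonics: $u=\sum(\alpha r^\ell+\beta r^{-\ell-1})Y_\ell$. Then $u(qx)=q^su(x)$ forces $q^s=q^\ell$ or $q^s=q^{-\ell-1}$ for some $\ell\ge0$, so $\operatorname{Re}s\in\{0,1,2,\dots\}\cup\{-1,-2,\dots\}$. There is no exponent in $\Sigma$.

The strip $\Sigma$ is what we need: $\operatorname{Re}s>-\frac12$ means finite energy at $0$, while $\operatorname{Re}s<0$ will force the density to fail to be in $L^2$.

**Lemma 3.** Let $\psi:\mathbf R^2\to\mathbf R$ be Lipschitz with $\psi(qx')=q\psi(x')$. Let $\operatorname{Im}\mu>0$, and suppose that $a=\mu$ on $\{z<\psi\}$, $a=1$ on $\{z>\psi\}$ has an exponent $s\in\Sigma$. Let $\Omega=\{|x'|<1,\,-H<z<\psi(x')\}$ with $H>2+\max_{|x'|\le1}|\psi|$. Then $\Omega$ is a bounded Lipschitz domain with trivial topology, and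
$$\lambda=\frac{\mu+1}{2(\mu-1)}\in\sigma(K^*;L^2(\partial\Omega)).$$

Here $\psi=\rho\,h(\log\rho,\varphi)$ with $h$ $\Lambda$-periodic in $\log\rho$; constant $h$ gives a circular cone. Note also
$$|\lambda|>\tfrac12\iff|\mu+1|>|\mu-1|\iff\operatorname{Re}\mu>0.\tag{3.1}$$

*Proof.* **The domain is Lipschitz.** Only the rims need an argument. Let $p_0=(x_0',\psi(x_0'))$, $|x_0'|=1$. Near $p_0$, $\Omega$ is $\{|x'|<1,z<\psi(x')\}$. Let $L$ be the Lipschitz constant of $\psi$, $B>2L+1$, $\omega_0=(-x_0',-B)$. Let $\omega=(\omega',\omega_3)$ be close to $\omega_0$, $p=(x',z)\in\overline\Omega$ close to $p_0$, and $\tau>0$ small. As $x'\cdot\omega'\approx-1$,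
$$|x'+\tau\omega'|^2\le1+2\tau x'\cdot\omega'+\tau^2|\omega'|^2<1,$$
and $\psi(x'+\tau\omega')\ge\psi(x')-2L\tau\ge z-2L\tau>z+\tau\omega_3$. So $p+\tau\omega\in\Omega$: there are an open cone $\Gamma\ni\omega_0$ and $\delta>0$ with $p+(\Gamma\cap B_\delta)\subset\Omega$ for all $p\in\overline\Omega\cap B_\delta(p_0)$. Consequently, if $p\notin\Omega$ is near $p_0$, then $p-\gamma\notin\overline\Omega$ for small $\gamma\in\Gamma$; otherwise $p=(p-\gamma)+\gamma\in\Omega$. In particular $p_0+\epsilon\omega_0\in\Omega$ and $p_0-\epsilon\omega_0\notin\overline\Omega$ for small $\epsilon>0$, and the same holds on nearby parallel lines. On each such line, once a point is in $\overline\Omega$, the later ones are in $\Omega$, so there is exactly one boundary point near $p_0$. Two boundary points near $p_0$ never differ by an element of $\pm\Gamma$. Hence $\partial\Omega$ is a Lipschitz graph near $p_0$ over $\omega_0^\perp$, with $\Omega$ on one side. At the lower rim $\Omega$ is locally convex, hence locally Lipschitz.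

**The topology is trivial.** Put $\tilde\psi(x')=\psi(x'/\max(1,|x'|))>-H$. On each vertical line use the increasing piecewise linear map that is the identity below $-H$, affine from $[-H,\tilde\psi]$ onto $[-H,0]$, and a translation above $\tilde\psi$. This is a homeomorphism of $\mathbf R^3$ carrying $\Omega$ to the cylinder $\{|x'|<1,-H<z<0\}$.

**An equation for a density.** We localize $u$ and read off its layer density. In $B_{1/2}$ the coefficient $a$ equals $\mu$ in $\Omega$ and $1$ outside $\overline\Omega$. By homogeneity, the integrals of $|\nabla u|^2$ and $|u|^2$ over $q^{-j-1}<r<q^{-j}$ are constants times $q^{-j(2\operatorname{Re}s+1)}$ and $q^{-j(2\operatorname{Re}s+3)}$. They are summable as $\operatorname{Re}s>-\frac12$. The point $0$ is harmless: with $\eta_k(x)=\min(1,\max(0,k|x|-1))$ we have $\|\nabla\eta_k\|_{L^2}^2=O(k^{-1})$, so testing with $\eta_k\phi$ and letting $k\to\infty$ gives $u\in H^1(B_{1/2})$ and $\operatorname{div}a\nabla u=0$ in $B_{1/2}$.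

Let $\chi\in C_c^\infty(B_{1/2})$, $\chi=1$ on $B_\epsilon$, $U=\chi u$, $h=2\nabla\chi\cdot\nabla u+u\Delta\chi\in L^2(\mathbf R^3)$. On each side $\Delta u=0$, so $\Delta U=h$ there, and weak conormal derivatives $\partial_nU_{\rm int},\partial_nU_{\rm ext}\in H^{-1/2}(\partial\Omega)$ are defined. Put $f=\partial_nU_{\rm ext}-\partial_nU_{\rm int}$. Then
$$\Delta U=f\,d\sigma+h\ \text{ in }\mathbf R^3,\qquad\partial_nU_{\rm ext}-\mu\,\partial_nU_{\rm int}=(1-\mu)\,u\,\partial_n\chi\in L^2(\partial\Omega).\tag{3.2}$$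
The first identity is Green's formula on the two sides, added. For the second, let $\phi\in C_c^\infty(\mathbf R^3)$. Green's formula gives
$$\int a\nabla U\cdot\nabla\phi=\langle\mu\,\partial_nU_{\rm int}-\partial_nU_{\rm ext},\phi\rangle-\int ah\phi .$$
On the other hand $\int a\nabla u\cdot\nabla(\chi\phi)=0$, so, integrating by parts on each side,
$$\int a\nabla U\cdot\nabla\phi=\int au\nabla\chi\cdot\nabla\phi-\int a\phi\nabla u\cdot\nabla\chi=\int_{\partial\Omega}(\mu-1)u\,\partial_n\chi\,\phi-\int a\phi\,(2\nabla u\cdot\nabla\chi+u\Delta\chi).$$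
The last integral is $\int ah\phi$. Compare.

The function $U-\mathcal Sf-\Phi_0*h$ is harmonic in $\mathbf R^3$ and tends to $0$ at infinity, so it is $0$. Since $\Phi_0*h\in H^2_{loc}$, $\partial_n(\Phi_0*h)\in L^2(\partial\Omega)$. By (P2), $\partial_nU_{\rm ext/int}=(\pm\frac12+K^*)f+\partial_n(\Phi_0*h)$. Inserting this in (3.2), the left side becomes $\frac{1+\mu}2f+(1-\mu)K^*f+(1-\mu)\partial_n(\Phi_0*h)$. Dividing by $1-\mu$,
$$(K^*-\lambda)f=G:=u\,\partial_n\chi-\partial_n(\Phi_0*h)\in L^2(\partial\Omega).\tag{3.3}$$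

**$K^*-\lambda$ is injective on $H^{-1/2}$.** This is the energy argument again. Let $(K^*-\lambda)\phi=0$, $v=\mathcal S\phi$. Then $\partial_nv_{\rm ext}-\mu\,\partial_nv_{\rm int}=(1-\mu)(K^*-\lambda)\phi=0$. Green's formula on both sides, with $v=O(r^{-1})$, $\nabla v=O(r^{-2})$, gives
$$\int_{\mathbf R^3\setminus\overline\Omega}|\nabla v|^2+\mu\int_\Omega|\nabla v|^2=-\langle\partial_nv_{\rm ext}-\mu\,\partial_nv_{\rm int},\bar v\rangle=0.$$
As $\operatorname{Im}\mu>0$, both integrals vanish. So $v=0$ outside by decay, $v=0$ inside because its trace is continuous, and $\phi$, the jump of $\partial_nv$, is $0$.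

**$f\notin L^2$.** Suppose $f\in L^2(\partial\Omega)$. In $B_\epsilon$, $\Delta u=f\,d\sigma$, and near $0$ the surface is invariant under $x\mapsto qx$. Replacing $x$ by $qx$ turns $\Delta u=f\,d\sigma$ into $\Delta(u(q\,\cdot))=q^2\cdot q^{-1}f(q\,\cdot)\,d\sigma$, since surface measure scales by $q^2$ and volume by $q^3$. As $u(qx)=q^su(x)$, we get $f(qx)=q^{s-1}f(x)$ a.e. near $0$. Hence $\int|f|^2d\sigma$ over $\partial\Omega\cap\{q^{-j}<r<q^{-j+1}\}$ is multiplied by $q^{2-2\operatorname{Re}s}q^{-2}=q^{2|\operatorname{Re}s|}$ when $j$ increases by $1$, so it equals $c\,q^{2j|\operatorname{Re}s|}$ for large $j$. As $f\in L^2$, $c=0$. Thus $f=0$ near $0$ and $u$ is harmonic, hence bounded, near $0$. But $|u(q^{-j}x)|=q^{j|\operatorname{Re}s|}|u(x)|$, so $u\equiv0$, a contradiction.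

**Conclusion.** If $K^*-\lambda$ were onto $L^2$, some $f_1\in L^2$ would satisfy $(K^*-\lambda)f_1=G$. Injectivity on $H^{-1/2}$ gives $f=f_1\in L^2$, a contradiction. $\square$

**Why $\mu$ must be complex.** If $\mu>0$, there is no exponent in $\Sigma$: the real and imaginary parts of $u$ are weak solutions near $0$ of a real uniformly elliptic equation (the proof above gives $u\in H^1(B_{1/2})$), so $u$ is bounded near $0$ by the De Giorgi–Nash theorem, against $|u(q^{-j}x)|=q^{j|\operatorname{Re}s|}|u(x)|$. Our plan is to find an exponent in $\Sigma$ for $\mu=it$ with $t>0$ and then to move $\mu$ slightly into $\operatorname{Re}\mu>0$. Moving $\mu$ is a small change, so we need exponents to be stable. We prove a stronger stability than needed for that, because it will also let us design the surface.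

## 4. Exponents survive weak limits of fluxes

**Definition.** Write $A_n\to A$ **(H)** if for every subsequence $(A_{n_k})$: whenever $u_k\rightharpoonup u$ in $H^1_{loc}(\mathbf R^3\setminus0)$ and $\operatorname{div}A_{n_k}\nabla u_k$ converges strongly in $H^{-1}_{loc}(\mathbf R^3\setminus0)$, then $A_{n_k}\nabla u_k\rightharpoonup A\nabla u$ in $L^2_{loc}(\mathbf R^3\setminus0)$.

*Example.* If $A_n\to A$ a.e. with $|A_n|$ bounded, then (H) holds: for a test field $\Phi$, $A_n^T\Phi\to A^T\Phi$ strongly in $L^2$, so $\int A_{n_k}\nabla u_k\cdot\Phi=\int\nabla u_k\cdot A_{n_k}^T\Phi\to\int A\nabla u\cdot\Phi$. Section 5 gives oscillating examples, where $A$ is not even a weak limit of $A_n$.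

**Lemma 4.** Let $A_n,A\in\mathcal C(\nu)$, $A_n\to A$ (H). If $A$ has an exponent $s_0\in\Sigma$, then for all large $n$, $A_n$ has an exponent in $\Sigma$.

*Proof.* **Step 1: exponents as zeros of a Fredholm family.** Let $\mathcal R=\{1<r<q\}$, $\hat e_r=x/r$, and
$$V=\{v\in H^1_{loc}(\mathbf R^3\setminus0):v(qx)=v(x)\},\qquad\|v\|_V^2=\int_{\mathcal R}r^{-3}\big(|r\nabla v|^2+|v|^2\big).$$
This is $H^1$ of the compact manifold $S^2\times\mathbf R/\Lambda\mathbf Z$, so it embeds compactly in the corresponding $L^2$ space $\mathcal H$. For $A\in\mathcal C(\nu)$ put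
$$B_A(s;v,w)=\int_{\mathcal R}A\nabla(r^sv)\cdot\overline{\nabla(r^{-1-\bar s}w)}=\int_{\mathcal R}r^{-3}A(r\nabla v+sv\hat e_r)\cdot\big(r\nabla\bar w-(1+s)\bar w\hat e_r\big)=\langle T_A(s)v,w\rangle.$$
It is polynomial in $s$. For $\phi\in C_c^\infty(\mathbf R^3\setminus0)$ put
$$w_\phi=r^{1+\bar s}\sum_{j\in\mathbf Z}q^{j(1+\bar s)}\phi(q^jx)\in V.$$
For $u=r^sv$ we claim
$$\int_{\mathbf R^3}A\nabla u\cdot\nabla\bar\phi=B_A(s;v,w_\phi).\tag{4.1}$$
Indeed $B_A(s;v,w_\phi)=\sum_jq^{j(1+s)}\int_{\mathcal R}A\nabla u\cdot q^j(\nabla\bar\phi)(q^jx)\,dx$. Substitute $X=q^jx$: $A(x)=A(X)$, $\nabla u(x)=q^{-j(s-1)}\nabla u(X)$, $dx=q^{-3j}dX$. The total power of $q^j$ is $(1+s)+1-(s-1)-3=0$, and the sets $q^j\mathcal R$ tile $\mathbf R^3\setminus0$ up to null sets.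

Every smooth $w\in V$ is some $w_\phi$: take $\phi=\theta r^{-1-\bar s}w$ with $\theta\in C_c^\infty(\mathbf R^3\setminus0)$, $\sum_j\theta(q^jx)=1$. Hence $s$ is an exponent of $A$ iff $\ker T_A(s)\ne0$. For $\phi$ supported in a compact $\mathcal K\subset\mathbf R^3\setminus0$, only finitely many $j$ matter on $\mathcal R$, so $\|w_\phi\|_V\le C_{\mathcal K}\|\phi\|_{H^1}$ uniformly for $s$ in a compact set, and
$$\|\operatorname{div}A\nabla(r^sv)\|_{H^{-1}(\mathcal K)}\le C_{\mathcal K}\|T_A(s)v\|_{V^*}.\tag{4.2}$$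

**Step 2: coercivity on the middle line.** This supplies index $0$. At $s=-\frac12$,
$$\operatorname{Re}e^{-i\pi/4}B_A(-\tfrac12;v,v)\ge\nu\int_{\mathcal R}r^{-3}|r\nabla v-\tfrac12v\hat e_r|^2=\nu\int_{\mathcal R}r^{-3}\big(|r\nabla v|^2+\tfrac14|v|^2\big),$$
because the cross term is $-\frac12\iint\partial_r|v|^2\,dr\,d\omega=0$ by periodicity. By Lax–Milgram $T_A(-\frac12)$ is invertible. The difference $T_A(s)-T_A(-\frac12)$ consists of terms with an undifferentiated $v$ or $w$, so it is compact. For $s$ in a compact set the same expansion gives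
$$\operatorname{Re}e^{-i\pi/4}B_A(s;v,v)\ge c\|v\|_V^2-C\|v\|_{\mathcal H}^2,\tag{4.3}$$
with $c>0$ and $C$ depending only on $\nu$, $q$ and the compact set. So $T_A(s)$ is Fredholm of index $0$ for every $s$, and by (P3) the exponents of $A$ are discrete.

**Step 3: a uniform bound on a circle.** Choose a closed disc $\Delta\subset\Sigma$ centered at $s_0$ with no exponents of $A$ on $\partial\Delta$. Suppose that along a subsequence (not relabeled) $A_n$ has no exponent in $\Delta$. Then $T_{A_n}(s)^{-1}$ exists and is analytic in a neighborhood of $\Delta$. We claim that $\|T_{A_n}(s)^{-1}\|\le\kappa$ on $\partial\Delta$ with $\kappa$ independent of $n$. If not, since each single $n$ contributes a finite supremum, along a subsequence there are $s_n\to s\in\partial\Delta$, $\|v_n\|_V=1$, $T_{A_n}(s_n)v_n\to0$ in $V^*$, $v_n\rightharpoonup v$. By (4.2) $\operatorname{div}A_n\nabla(r^{s_n}v_n)\to0$ in $H^{-1}_{loc}$, and $r^{s_n}v_n\rightharpoonup r^sv$ in $H^1_{loc}$. By (H), $\operatorname{div}A\nabla(r^sv)=0$.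 As $s$ is not an exponent of $A$, $v=0$. Then $v_n\to0$ in $\mathcal H$, and (4.3) gives $\|v_n\|_V\to0$, a contradiction. By the maximum principle the bound $\kappa$ holds on $\Delta$.

**Step 4: the bound makes $T_A(s_0)$ onto.** Let $g\in V^*$ and $v_n=T_{A_n}(s_0)^{-1}g$, so $\|v_n\|_V\le\kappa\|g\|$. By (4.1), $\operatorname{div}A_n\nabla(r^{s_0}v_n)$ is the functional $\phi\mapsto-\langle g,w_\phi\rangle$, a fixed element of $H^{-1}_{loc}$. Let $v$ be a weak limit of a subsequence. By (H), $\langle T_A(s_0)v,w_\phi\rangle=\langle g,w_\phi\rangle$ for all $\phi$, that is, $T_A(s_0)v=g$. So $T_A(s_0)$ is onto, hence injective since its index is $0$, contradicting that $s_0$ is an exponent. $\square$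

Lemma 4 lets us construct a convenient field first, possibly with anisotropic matrix values, and afterwards approximate it in the sense (H) by fields with the two scalar values $1$ and $it$.

## 5. Fine layers and their effective matrix

**Lemma 5.** Let $U\subset\mathbf R^3\setminus\{\rho=0\}$ be open, $\xi=\xi(x')$ real and smooth on $U$ with $\nabla\xi\ne0$, $\hat n=\nabla\xi/|\nabla\xi|$, and $\hat\tau$ a smooth horizontal unit vector field orthogonal to $\hat n$. Suppose that on $U$, $A_n$ has in the frame $(\hat n,\hat\tau,e_3)$ entries $a_{nn}$, $a_{n\tau}=a_{\tau n}$, $a_{\tau\tau}$, $a_{33}$ (others $0$) which are bounded measurable $1$-periodic functions evaluated at $n\xi(x)$, and that the matrix $a$ of these periodic functions satisfies $\operatorname{Re}e^{-i\pi/4}a\eta\cdot\bar\eta\ge\nu|\eta|^2$. If (along a subsequence) $u_n\rightharpoonup u$ in $H^1(U)$, $\Psi_n=A_n\nabla u_n\rightharpoonup\Psi$ in $L^2(U)$ and $\operatorname{div}\Psi_n$ converges in $H^{-1}_{loc}(U)$, then $\Psi=A\nabla u$,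 where $A$ has the same block form with ($\langle\cdot\rangle$ = mean over a period)
$$\frac1{A_{nn}}=\Big\langle\frac1{a_{nn}}\Big\rangle,\quad\frac{A_{n\tau}}{A_{nn}}=\Big\langle\frac{a_{n\tau}}{a_{nn}}\Big\rangle,\quad A_{\tau\tau}-\frac{A_{n\tau}^2}{A_{nn}}=\Big\langle a_{\tau\tau}-\frac{a_{n\tau}^2}{a_{nn}}\Big\rangle,\quad A_{33}=\langle a_{33}\rangle.\tag{5.1}$$
Moreover $\operatorname{Re}e^{-i\pi/4}A\eta\cdot\bar\eta\ge\nu|\eta|^2$.

*Example.* Layers of the scalars $1$ and $it$ with equal fractions: along the layers the effective value is the arithmetic mean $\frac{1+it}2$, across them the harmonic mean $\frac{2it}{1+it}$. For small $t$ the layers conduct along and almost insulate across.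

*Proof.* **Step 1: which products pass to the limit.** Since $\operatorname{Re}e^{-i\pi/4}a_{nn}\ge\nu$, $1/a_{nn}$ is bounded and $\operatorname{Re}(e^{i\pi/4}/a_{nn})=\operatorname{Re}(e^{-i\pi/4}a_{nn})/|a_{nn}|^2$ is bounded below by a positive constant; so $\langle1/a_{nn}\rangle\ne0$. For bounded $1$-periodic $G$ put $\tilde G=G-\langle G\rangle$, let $\mathcal G$ be a periodic primitive of $\tilde G$, and $\varepsilon_n=n^{-1}\mathcal G(n\xi)$. Then $\varepsilon_n\to0$ uniformly and $\nabla\varepsilon_n=\tilde G(n\xi)\nabla\xi\rightharpoonup0$. In particular $\tilde G(n\xi)\rightharpoonup0$. Let $\phi\in C_c^\infty(U)$.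

(i) *Normal flux.* $\int\Psi_n\cdot\nabla\varepsilon_n\,\phi=-\langle\operatorname{div}\Psi_n,\varepsilon_n\phi\rangle-\int\varepsilon_n\Psi_n\cdot\nabla\phi\to0$, as $\varepsilon_n\phi\rightharpoonup0$ in $H^1_0$ on a fixed compact support and $\operatorname{div}\Psi_n$ converges strongly. Replacing $\phi$ by $\phi/|\nabla\xi|$: $G(n\xi)\,\Psi_n\cdot\hat n\rightharpoonup\langle G\rangle\,\Psi\cdot\hat n$.

(ii) *Tangential derivative.* With $\nabla^\perp=(-\partial_2,\partial_1,0)$, the field $\nabla^\perp\varepsilon_n=\tilde G(n\xi)\nabla^\perp\xi$ is divergence free and tends weakly to $0$. So $\int\nabla^\perp\varepsilon_n\cdot\nabla u_n\,\phi=-\int u_n\nabla^\perp\varepsilon_n\cdot\nabla\phi\to0$, because $u_n\to u$ in $L^2_{loc}$. As $\nabla^\perp\xi=\pm|\nabla\xi|\hat\tau$, $G(n\xi)\,\partial_{\hat\tau}u_n\rightharpoonup\langle G\rangle\,\partial_{\hat\tau}u$.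

(iii) *Vertical derivative.* $\xi$ does not depend on $z$, so $\int\tilde G(n\xi)\partial_3u_n\,\phi=-\int\tilde G(n\xi)u_n\partial_3\phi\to0$, and $G(n\xi)\,\partial_3u_n\rightharpoonup\langle G\rangle\,\partial_3u$.

**Step 2: solve for the quantities that oscillate.** Write $\Psi_n=A_n\nabla u_n$ as
$$\partial_{\hat n}u_n=\tfrac1{a_{nn}}\Psi_n\!\cdot\hat n-\tfrac{a_{n\tau}}{a_{nn}}\partial_{\hat\tau}u_n,\qquad\Psi_n\!\cdot\hat\tau=\tfrac{a_{n\tau}}{a_{nn}}\Psi_n\!\cdot\hat n+\Big(a_{\tau\tau}-\tfrac{a_{n\tau}^2}{a_{nn}}\Big)\partial_{\hat\tau}u_n,\qquad\Psi_n\!\cdot e_3=a_{33}\partial_3u_n.$$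
Every product on the right is of type (i)–(iii). The limits are the same relations with means, which is $\Psi=A\nabla u$ with (5.1).

**Step 3: accretivity.** Given a constant $\eta$, let $p$ be the $1$-periodic field with $p_\tau=\eta_\tau$, $p_3=\eta_3$, $(ap)_n$ constant, and mean $\eta$. It exists: $p_n=c/a_{nn}-(a_{n\tau}/a_{nn})\eta_\tau$, and $c$ is determined by $\langle p_n\rangle=\eta_n$ as $\langle1/a_{nn}\rangle\ne0$. By the relations of Step 2, $A\eta=\langle ap\rangle$. In each component either $ap$ or $p$ is constant, so $A\eta\cdot\bar\eta=\langle ap\cdot\bar p\rangle$, and $\operatorname{Re}e^{-i\pi/4}A\eta\cdot\bar\eta\ge\nu\langle|p|^2\rangle\ge\nu|\eta|^2$. $\square$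

## 6. A helical medium with an exponent of small negative real part

**What to aim for.** Let the medium above a steep downward cone $y=y_0<0$ have a constant matrix in the cylindrical frame, and let the medium below be $it\,I$, nearly insulating. On functions $e^{-i\varphi}\rho^\kappa$ the upper medium has two roots $\kappa_\pm=i\chi\pm k$. Finite energy at the upper half-axis requires the root $\kappa_+$ with $\operatorname{Re}\kappa_+>0$. We shall see that for small $k$ and $\chi$ there is an exponent $s\approx i\chi+\frac12k$. So we want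
$$-\operatorname{Re}k<\operatorname{Re}(i\chi)<-\tfrac12\operatorname{Re}k.\tag{6.1}$$
It turns out that $\chi=b/a$ for matrix entries $a,b$; for real matrices $i\chi$ is imaginary and (6.1) fails. So we need complex effective entries, and small ones. Tilted fine layers give $b$; thin slices of $it$, placed in series in the $e_\varphi$ direction with fraction proportional to $t$, contribute a purely imaginary resistance that survives as $t\to0$. The constants below are chosen so that the square roots come out exactly, through $(4+3i)^2=7+24i$.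

**The field.** Fix
$$y_0=-10,\quad f_2=\tfrac78,\quad f=\tfrac18,\quad g=\tfrac{25}{49},\quad\varrho_0=\tfrac{192}{25}.$$
For small $\alpha\in(0,\frac\pi2)$ put $C=f_2\cot\alpha$, $R=\varrho_0C^2$. For small $t>0$ put $f_1=1-f_2-tR>0$, and
$$a_A=g+it(1-g),\qquad a_H^{-1}=g+\tfrac{1-g}{it},$$
$$P=a_A\cos^2\!\alpha+a_H\sin^2\!\alpha,\quad Q=(a_A-a_H)\sin\alpha\cos\alpha,\quad W=a_A\sin^2\!\alpha+a_H\cos^2\!\alpha,$$
$$\frac1d=f_1+\frac{tR}{it}+\frac{f_2}W,\quad b=d\,f_2\frac QW,\quad a=f_1+it\cdot tR+f_2\Big(P-\frac{Q^2}W\Big)+\frac{b^2}d,\quad a_3=f_1+it\cdot tR+f_2a_A.\tag{6.2}$$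
Let $A^\infty=it\,I$ for $y<y_0$, and for $y>y_0$ let $A^\infty$ have the matrix $\begin{pmatrix}a&b\\b&d\end{pmatrix}\oplus(a_3)$ in the frame $(e_\rho,e_\varphi,e_3)$. It is invariant under all dilations.

**Accretivity.** We check that $A^\infty$ comes from layering twice, so that Lemma 5 bounds it from below. Let
$$\mathcal F=a_A(\hat\tau\hat\tau^T+e_3e_3^T)+a_H\hat\nu\hat\nu^T,\quad\hat\tau=\cos\alpha\,e_\rho+\sin\alpha\,e_\varphi,\quad\hat\nu=-\sin\alpha\,e_\rho+\cos\alpha\,e_\varphi.$$
Then $\mathcal F_{\rho\rho}=P$, $\mathcal F_{\rho\varphi}=Q$, $\mathcal F_{\varphi\varphi}=W$, $\mathcal F_{33}=a_A$. By (5.1), $\mathcal F$ is the laminate of $I$ (fraction $g$) and $it\,I$ (fraction $1-g$) in direction $\hat\nu$, and (6.2) is the laminate of $I$, $it\,I$, $\mathcal F$ (fractions $f_1,tR,f_2$) in direction $\hat n=e_\varphi$, with $\hat\tau$ of Lemma 5 equal to $e_\rho$. The scalars satisfy $\operatorname{Re}e^{-i\pi/4}=\frac1{\sqrt2}$, $\operatorname{Re}e^{-i\pi/4}it=\frac t{\sqrt2}$. So by the last statement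 of Lemma 5, $I$, $it\,I$, $\mathcal F$ and $A^\infty$ all satisfy the accretivity condition with $\nu=\min(1,t)/\sqrt2$; decrease $\nu$ for the upper bound.

**The limit $t\to0$ with $\alpha$ fixed.** Here $a_A\to g$, $a_H\to0$, $P-Q^2/W=a_Aa_H/W\to0$ (since $PW-Q^2=\det=a_Aa_H$), $W\to g\sin^2\alpha$, $Q/W\to\cot\alpha$, and $\sin^{-2}\alpha=1+C^2/f_2^2$. Hence
$$\tfrac1d\to f+\tfrac{f_2}g+\tfrac{C^2}{f_2g}-i\varrho_0C^2,\quad b\to Cd,\quad a\to f+C^2d,\quad a_3\to f+f_2g=\tfrac47,\quad ad-b^2\to fd,\tag{6.3}$$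
where on the right $d$ stands for its limit. That limit has positive real part, so the limit of $a$ is not $0$.

**Then $\alpha\to0$, $C\to\infty$.** $C^2d\to D$ with $\frac1D=\frac1{f_2g}-i\varrho_0=\frac{56-192i}{25}=\frac8{25}(7-24i)$, so
$$D=\tfrac{7+24i}{200},\qquad f+D=\tfrac{4+3i}{25},\qquad fD=\tfrac{7+24i}{1600}=\Big(\tfrac{4+3i}{40}\Big)^2.\tag{6.4}$$

**Roots at the axis.** We verify (6.1) for this medium. Take $m=-1$. On $e^{im\varphi}\rho^\kappa$ the flux has components $(a\kappa+imb)\rho^{\kappa-1}e^{im\varphi}$ along $e_\rho$ and $(b\kappa+imd)\rho^{\kappa-1}e^{im\varphi}$ along $e_\varphi$, so $\operatorname{div}A^\infty\nabla$ acts in $y>y_0$ as multiplication by $\rho^{-2}(a\kappa^2+2imb\kappa-m^2d)$. The roots are $\kappa_\pm=i\chi\pm k$ with $i\chi=-imb/a=ib/a$ and $k^2=(ad-b^2)/a^2$. By (6.3) and (6.4), in the iterated limit $\lim_{\alpha\to0}\lim_{t\to0}$,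
$$C\,i\chi\to\frac{iD}{f+D}=\frac{-3+4i}8,\qquad C^2k^2\to\frac{fD}{(f+D)^2}=\Big(\frac58\Big)^2,\qquad\gamma^2:=\frac a{a_3}\to\gamma_*^2:=\frac{7(4+3i)}{100}.\tag{6.5}$$
For $\alpha$ small and then $t$ small, choose the sign of $k$ with $\operatorname{Re}k>0$. Then $Ck\to\frac58$, $C\kappa_+\to\frac{2+4i}8$, so $\operatorname{Re}\kappa_+>0$; and $-\frac58<-\frac38<-\frac5{16}$ is (6.1). Take $\operatorname{Re}\gamma,\operatorname{Re}\gamma_*>0$.

**The separated equation.** Let $u=e^{im\varphi}\rho^sw(y)$, $\theta=y\frac d{dy}$, $\beta=s-i\chi$. Since $\rho\partial_\rho(\rho^sw(z/\rho))=\rho^s(s-\theta)w$, for $y>y_0$ the multiplier above, with $\kappa$ replaced by $s-\theta$, gives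
$$\rho^2e^{-im\varphi}\rho^{-s}\operatorname{div}A^\infty\nabla u=a\big[(\theta-\beta)^2-k^2\big]w+a_3w''.$$
As $\theta^2w=y^2w''+yw'$, the equation is
$$(1+\gamma^2y^2)w''+\gamma^2(1-2\beta)yw'+\gamma^2(\beta^2-k^2)w=0.\tag{6.6}$$
The $e_\rho$ component of the flux is $e^{im\varphi}\rho^{s-1}[a(sw-yw')+imbw]=e^{im\varphi}\rho^{s-1}a[\beta w-yw']$. So the flux through the cone $z=y_0\rho$, tested with the unnormalized normal $e_3-y_0e_\rho$, is
$$e^{im\varphi}\rho^{s-1}a_3\big[(1+\gamma^2y_0^2)w'(y_0)-\gamma^2y_0\beta\,w(y_0)\big].\tag{6.7}$$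

**The upper solution.** We need the solution that behaves like $\rho^{\kappa_+}$ at the axis, and its first-order dependence on $(\beta,k)$. With $\varsigma=\beta-k$, inserting $y^p$ in (6.6) gives $\gamma^2[(p-\beta)^2-k^2]y^p+p(p-1)y^{p-2}$. For $p=\varsigma-2j$ the bracket is $4j(j+k)$. So for $\gamma$ near $\gamma_*$ (where $|\gamma_*|^2=0.35$) and $y\ge4$, (6.6) is solved by
$$w=\sum_{j\ge0}c_jy^{\varsigma-2j},\quad c_0=1,\quad c_j=-\frac{(j-1-\varsigma/2)(j-\frac12-\varsigma/2)}{\gamma^2j(j+k)}c_{j-1}.$$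
The coefficient ratios tend to $\gamma^{-2}$ in modulus and $16\cdot0.35>1$, so the series converges. It is analytic in $(\beta,k,\gamma)$ near $(0,0,\gamma_*)$. Continue $w$ to $[y_0,4]$ by (6.6), which is regular as $\operatorname{Re}(1+\gamma^2y^2)\ge1$ for real $y$ and $\gamma$ near $\gamma_*$. For $\beta=k=0$ we have $\varsigma=0$, so $c_1=0$ and $w\equiv1$.

With principal powers, (6.6) reads
$$\big[(1+\gamma^2y^2)^{1/2-\beta}w'\big]'=-\gamma^2(\beta^2-k^2)(1+\gamma^2y^2)^{-1/2-\beta}w.$$
At $\beta=k=0$ the right side vanishes to second order and $w'=0$, so the differential $\dot w$ of $w$ with respect to $(\beta,k)$ satisfies $(1+\gamma^2y^2)^{1/2}\dot w'=$ const. For $y\ge4$, $c_j$ $(j\ge1)$ contains the factor $\varsigma$, so $\dot w'=(d\beta-dk)(y^{-1}+O(y^{-3}))$ and the constant is $\gamma(d\beta-dk)$: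
$$\dot w'(y)=\frac{\gamma\,(d\beta-dk)}{\sqrt{1+\gamma^2y^2}}.\tag{6.8}$$

**The lower solution.** For $y\le y_0$ the equation for $it\,I$ is (6.6) with $\gamma=1$, $\beta\to s$, $k\to1$, which is invariant under $y\mapsto-y$. So $\hat w(y)=\sum_j\hat c_j|y|^{s-1-2j}$, with the same recursion, is a solution for $|y|>1$, analytic in $s$ near $0$. At $s=0$ the equation is $(1+y^2)w''+yw'-w=0$ with solutions $y$ and $\sqrt{1+y^2}$, so $\hat w=2(\sqrt{1+y^2}-|y|)=2/(\sqrt{1+y^2}+|y|)\ne0$. The function $e^{-i\varphi}\rho^s\hat w=\rho e^{-i\varphi}|z|^{s-1}\sum_j\hat c_j(\rho/z)^{2j}$ is smooth across the lower half-axis. Put $\Lambda_0(s)=[(1+y_0^2)\hat w'(y_0)-y_0s\hat w(y_0)]/\hat w(y_0)$, analytic near $s=0$.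

**Matching across the cone.** With $\vartheta=it/a_3$, set
$$\mathcal N(\beta,k,\chi,\gamma,\vartheta)=(1+\gamma^2y_0^2)w'(y_0)-\gamma^2y_0\beta\,w(y_0)-\vartheta\,\Lambda_0(i\chi+\beta)\,w(y_0).$$
Suppose $\mathcal N=0$ for the parameters $k,\chi,\gamma,\vartheta$ of $A^\infty$ and some small $\beta$. Put $s=i\chi+\beta$ and
$$u=e^{-i\varphi}\rho^sw(y)\ (y>y_0),\qquad u=\tfrac{w(y_0)}{\hat w(y_0)}e^{-i\varphi}\rho^s\hat w(y)\ (y<y_0).$$
By (6.7) used on both sides, $u$ is continuous with continuous flux across $y=y_0$. Near the upper half-axis $u=e^{-i\varphi}\rho^{\kappa_+}z^{\beta-k}\sum_jc_j(\rho/z)^{2j}$, because $s-\varsigma=i\chi+k=\kappa_+$. So $|\nabla u|\lesssim\rho^{\operatorname{Re}\kappa_+-1}$ locally, and since $\operatorname{Re}\kappa_+>0$, $u\in H^1_{loc}(\mathbf R^3\setminus0)$. The axis is harmless: the cutoffs equal to $0$ for $\rho<k_0^{-2}$, $\log(\rho k_0^2)/\log k_0$ for $k_0^{-2}<\rho<k_0^{-1}$, and $1$ for $\rho>k_0^{-1}$ have locally $\int|\nabla\eta|^2=O(1/\log k_0)\to0$, and the flux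 is in $L^2_{loc}$. So $u$ is a weak solution in $\mathbf R^3\setminus0$. It is nonzero and homogeneous of degree $s$. Hence $s$ is an exponent of $A^\infty$, for every $q$.

**Solving $\mathcal N=0$.** At $\beta=k=\vartheta=0$, with any small $\chi$ and $\gamma$ near $\gamma_*$, $w\equiv1$, so $\mathcal N=0$; and by (6.8)
$$d_{\beta,k}\mathcal N=\gamma\sqrt{1+\gamma^2y_0^2}\,\big[F(\gamma)\,d\beta-dk\big],\qquad F(\gamma)=1-\frac{\gamma y_0}{\sqrt{1+\gamma^2y_0^2}}.$$
With $x=(\gamma_*y_0)^{-2}$, $|x|=\frac1{35}$, and $y_0<0$, $F(\gamma_*)=1+(1+x)^{-1/2}$. So $|F(\gamma_*)-2|\le(1-\frac1{35})^{-1/2}-1<\frac1{35}$ and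
$$\Big|\frac1{F(\gamma_*)}-\frac12\Big|=\frac{|2-F(\gamma_*)|}{2|F(\gamma_*)|}<0.01.$$
This is the factor $\frac12$ announced above (6.1). By the analytic implicit function theorem there is an analytic $\beta(k,\chi,\gamma,\vartheta)$ near $(0,0,\gamma_*,0)$ with $\mathcal N=0$, $\beta(0,\chi,\gamma,0)=0$, $\partial_k\beta(0,\chi,\gamma,0)=1/F(\gamma)$. Hence, uniformly in a neighborhood,
$$\beta=k/F(\gamma)+O(|k|^2+|\vartheta|).$$
For $\alpha$ small and then $t$ small, the parameters of $A^\infty$ lie in this neighborhood by (6.5), and $\vartheta\to0$ as $t\to0$ with $\alpha$ fixed. Multiply by $C$; after $t\to0$ the error is $O(C|k|^2)=O(1/C)$. Letting $t\to0$ and then $\alpha\to0$,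
$$C\,s=C(i\chi+\beta)\to\frac{-3+4i}8+\frac5{8F(\gamma_*)},\qquad\operatorname{Re}\lim Cs<-\tfrac38+\tfrac5{16}+0.00625<-0.05.$$

**Choice of parameters.** Since $C\to\infty$, for $\alpha$ small and then $t>0$ small, $A^\infty$ has an exponent $s_0$ with $-\frac12<\operatorname{Re}s_0<0$. Fix such $\alpha,t$, and put $\Lambda=1/\sin\alpha$, $q=e^\Lambda$.

## 7. Cutting the medium into one Lipschitz graph

We now go from $A^\infty$ to a two-phase field with a graph as interface. At each step Lemma 4 keeps an exponent in $\Sigma$. In Steps 1–4 all fields take values, in the frame $(e_\rho,e_\varphi,e_3)$, among $I$, $it\,I$, $\mathcal F$ and (6.2), and they are $q$-invariant, so they lie in one class $\mathcal C(\nu)$.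

In Steps 2 and 3, (H) is verified as follows. Given $u_k\rightharpoonup u$ as in the definition, the fluxes are bounded in $L^2_{loc}$, so every subsequence has a further one along which they converge weakly. The limit is identified on countably many open sets covering $\mathbf R^3$ up to a null set: by Lemma 5 on relatively compact open subsets of the layered region, where a smooth branch of $\xi$ is chosen, and trivially where the field does not depend on the index. As the limit is always $A\nabla u$, the whole sequence converges.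

**Step 1: put the phase $1$ near the upper axis.** A graph must have phase $1$ above it. Let $A^{y_1}=I$ for $y>y_1$ and $A^{y_1}=A^\infty$ for $y<y_1$. As $y_1\to\infty$, $A^{y_1}\to A^\infty$ a.e., so (H) holds. Fix $y_1>0$ large so that $A^{y_1}$ has an exponent in $\Sigma$.

**Step 2: realize the outer layering by sectors.** Split $[0,1)$ into consecutive half-open intervals $I_1,I_0,I_2$ of lengths $f_1,tR,f_2$. For $M\in\mathbf N$ let $A_M=it\,I$ for $y<y_0$, $A_M=I$ for $y>y_1$, and in $y_0<y<y_1$ let $A_M=I,\ it\,I,\ \mathcal F$ according as $M\varphi/2\pi$ mod $1$ lies in $I_1,I_0,I_2$. Lemma 5 applies with $\xi=\varphi/2\pi$ (different branches of $M\xi$ differ by integers), $\hat n=e_\varphi$, $\hat\tau=e_\rho$; its formulas are those of (6.2). So $A_M\to A^{y_1}$ (H) as $M\to\infty$. Fix $M$ with an exponent in $\Sigma$.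

**Step 3: realize $\mathcal F$ by spiral layers.** This makes the field scalar. On each $I_2$-strip let $\xi_1=-\sin\alpha\log\rho+\cos\alpha\,\varphi$ with the branch $\varphi\in[0,2\pi)$; strips do not cross $\varphi=0$. Then $\nabla\xi_1=\rho^{-1}\hat\nu$. For $n\in\mathbf N$ replace $\mathcal F$ in $A_M$ by $I$ where $n\xi_1$ mod $1\in[0,g)$ and by $it\,I$ where $n\xi_1$ mod $1\in[g,1)$. The resulting scalar field $a_n$ is $q$-invariant, because $\xi_1$ changes by $-\Lambda\sin\alpha=-1$ under $x\mapsto qx$; this is why we took $\Lambda=1/\sin\alpha$. By Lemma 5 with $\hat n=\hat\nu$, $a_{nn}=a_{\tau\tau}=a_{33}$, $a_{n\tau}=0$, the limit has $a_H$ across and $a_A$ along, which is $\mathcal F$. So $a_n\to A_M$ (H). Fix $n$ with an exponent in $\Sigma$.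

*The field is now a graph field.* Let $\mathcal E$ be the set of $x'$ lying in an $I_0$-strip, or in an $I_2$-strip with $n\xi_1$ mod $1\in[g,1)$. Let $h=y_1$ on $\mathcal E$, $h=y_0$ off $\mathcal E$, and $\psi=\rho\,h(\log\rho,\varphi)$. A.e. the field is $it$ for $z<\psi$ and $1$ for $z>\psi$: for $y<y_0$ it is $it$, for $y>y_1$ it is $1$, and in between it is $it$ exactly over $\mathcal E$. The function $h$ is $\Lambda$-periodic in $\log\rho$ and $2\pi$-periodic in $\varphi$, but $\psi$ jumps.

**Step 4: make the graph Lipschitz.** Let $h_j$ be smooth mollifications of $h$ on the torus of $(\log\rho,\varphi)$, $h_j\to h$ a.e., and $\psi_j=\rho h_j$, $\psi_j(0)=0$. Then $\psi_j(qx')=q\psi_j(x')$. Since $\partial_\rho\psi_j=h_j+\partial_{\log\rho}h_j$ and $\rho^{-1}\partial_\varphi\psi_j=\partial_\varphi h_j$, $|\nabla\psi_j|\le|h_j|+|\nabla h_j|$ is bounded off $0$, so $\psi_j$ is Lipschitz. For a.e. $x'$ and $z\ne\psi(x')$, the point $x$ is eventually on the same side of $\psi_j$ as of $\psi$. So the two-phase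 fields converge a.e. Fix $j$ with an exponent in $\Sigma$ and set $\psi=\psi_j$ from now on.

**Step 5: move $\mu$ off the imaginary axis.** At $\mu=it$ we have $|\lambda|=\frac12$ exactly, by (3.1). Let $a_\mu=\mu$ on $\{z<\psi\}$, $1$ on $\{z>\psi\}$. If $\mu_n\to it$, then $a_{\mu_n}\to a_{it}$ uniformly, and for large $n$ these fields lie in a common class $\mathcal C(\nu')$. So there is a disc $\mathcal U$ about $it$ such that $a_\mu$ has an exponent in $\Sigma$ for all $\mu\in\mathcal U$; if not, pick $\mu_n\to it$ violating this and apply Lemma 4. Let $\mathcal U_+=\{\mu\in\mathcal U:\operatorname{Re}\mu>0,\ \operatorname{Im}\mu>0\}$, a nonempty open set.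

**Proof of Theorem A.** Take the domain $\Omega$ of Lemma 3 for this $\psi$; it does not depend on $\mu$. Let $O$ be the image of $\mathcal U_+$ under $\mu\mapsto\frac{\mu+1}{2(\mu-1)}$. This is a nonempty open set, and by (3.1) $O\subset\{|\lambda|>\frac12\}$. By Lemma 3, $O\subset\sigma(K^*;L^2)$, and by Lemma 1, $O\subset\sigma(K^*;L^2_0)$ and $O\subset\sigma(M_0;Z)$. Since $\Omega$ has trivial topology, $Z=L^{2,0}_{\rm tan}$ by Step (a) of Section 2, so $O\subset\sigma(M_0;L^{2,0}_{\rm tan})$. Lemma 2 gives $r(M_0;X)>\frac12$ for each of the three spaces $X$.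

**The essential spectral radius.** Suppose it were $\le\frac12$ on one of the spaces $X$. Then $\lambda-M_0$ is an analytic family of Fredholm operators on the connected set $\{|\lambda|>\frac12\}$, invertible for large $|\lambda|$. By (P3), $\sigma(M_0;X)\cap\{|\lambda|>\frac12\}$ consists of isolated points of this region, and $\{|\lambda|>\frac12\}\setminus\sigma(M_0;X)$ is connected. On this set $(\lambda-M_0)^{-1}$ maps the closed invariant subspace $Z$ into itself. Indeed, for $g\in Z$ and a functional $\ell\in X^*$ vanishing on $Z$, the analytic function $\ell((\lambda-M_0)^{-1}g)$ is $0$ for large $|\lambda|$ by the Neumann series, hence everywhere. So $\lambda-M_0$ is invertible on $Z$ for all these $\lambda$, and $\sigma(M_0;Z)\cap\{|\lambda|>\frac12\}$ would be contained in a countable set. This contradicts $O\subset\sigma(M_0;Z)$, since $O$ is open and nonempty. $\blacksquare$
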